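# Krull domains as intersections of two principal ideal domains

## 1. Two PIDs above $\mathbb Z[\sqrt{-5}]$ and two above $\mathbb Z[x]$

Let $R=\mathbb Z[\omega]$ with $\omega=\sqrt{-5}$. This is a Dedekind domain which is not a PID. Put
$$\mathfrak p_2=(2,1+\omega),\qquad \mathfrak p_3=(3,1+\omega),\qquad \mathfrak p_3'=(3,1-\omega).$$
Then $2R=\mathfrak p_2^2$, $3R=\mathfrak p_3\mathfrak p_3'$, $(1+\omega)=\mathfrak p_2\mathfrak p_3$ and $(1-\omega)=\mathfrak p_2\mathfrak p_3'$. Neither $2$ nor $3$ has the form $a^2+5b^2$, so none of $\mathfrak p_2,\mathfrak p_3,\mathfrak p_3'$ is principal. The class group has order $2$, so each of these three primes represents the nontrivial class.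

Invert $2$. An ideal of $R[1/2]$ is extended from an ideal $I$ of $R$, and either $I$ or $\mathfrak p_2I$ is principal. Since $\mathfrak p_2$ contains $2$, it generates the unit ideal in $R[1/2]$, so $I$ and $\mathfrak p_2I$ have the same extension. Hence $R[1/2]$ is a PID. The same argument with $\mathfrak p_3$ in place of $\mathfrak p_2$ shows that $R[1/3]$ is a PID. Finally $R[1/2]\cap R[1/3]=R$: if $2^af$ and $3^bf$ lie in $R$, write $1=m2^a+n3^b$ with $m,n\in\mathbb Z$ and get $f\in R$. So $R$, which is not a PID, is an intersection of two PIDs inside its quotient field.

In terms of valuations, $R$ is cut out of its quotient field by the conditions $v_P(f)\ge 0$, one for each nonzero prime $P$. The ring $R[1/2]$ drops the condition at $\mathfrak p_2$, and $R[1/3]$ drops those at $\mathfrak p_3,\mathfrak p_3'$. Since no condition is dropped twice, the intersection is $R$.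

One cannot drop conditions at random. The polynomial $x^2+5$ is irreducible mod $11$, because $-5\equiv 6$ and the nonzero squares mod $11$ are $1,3,4,5,9$; so $11R$ is prime. Dropping the condition at $11R$ gives $R[1/11]$. If $\mathfrak p_2R[1/11]$ were generated by some $g$, then $gR=\mathfrak p_2\cdot(11)^m$ for some $m\in\mathbb Z$, and $\mathfrak p_2=(11^{-m}g)$ would be principal. So $R[1/11]$ is not a PID.

Now take $R=\mathbb Z[x]$, which is a UFD but not a PID. One PID above it is $\mathbb Q[x]$. Another is
$$D=\{f/g: f,g\in\mathbb Z[x],\ g \text{ primitive}\}.$$
By Gauss's lemma a product of primitive polynomials is primitive, so $D$ is a ring. A primitive polynomial is a unit of $D$, so every element of $D$ is an integer times a unit. Hence every ideal of $D$ is generated by its intersection with $\mathbb Z$, and $D$ is a PID. If $h\in\mathbb Q[x]\cap D$, write $hg=f$ with $f,g\in\mathbb Z[x]$ and $g$ primitive; comparing contents, the content of $h$ equals that of $f$, which is an integer. So $h\in\mathbb Z[x]$, and $\mathbb Q[x]\cap D=\mathbb Z[x]$. Here $\mathbb Q[x]$ drops the conditions at the prime numbers and $D$ drops those at the primitive irreducible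 polynomials of positive degree.

The two rings fail to be PIDs for different reasons. In $\mathbb Z[\sqrt{-5}]$ distinct nonzero primes are comaximal, but some are not principal. In $\mathbb Z[x]$ the height-one primes are principal, but $(2)+(x)\ne(1)$. In both cases dropping conditions in two disjoint ways repaired the defect. How general is this?

## 2. Krull domains, and what will be proved

Throughout, $R$ is an integral domain with quotient field $K$. An **overring** of $R$ is a ring between $R$ and $K$. A domain is **factorial** if it is a UFD. A field counts as a PID and as factorial.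

The question, which is Question 3 of "Finite Intersections of PID or Factorial Overrings", is this: if $R$ is a finite intersection of PID or factorial overrings, is it an intersection of two such overrings? Explicitly:

(a) If $R=R_1\cap\cdots\cap R_n$ with each $R_i$ a PID overring, must there be PID overrings $S_1,S_2$ of $R$ with $R=S_1\cap S_2$?

(b) If $R=R_1\cap\cdots\cap R_n$ with each $R_i$ a factorial overring, must there be factorial overrings $S_1,S_2$ of $R$ with $R=S_1\cap S_2$?

**Definition (normalized valuation, finite character).** A *normalized valuation* of a field $K$ is a surjective discrete valuation $v:K^*\to\mathbb Z$, with $v(0)=\infty$. A set $X$ of normalized valuations of $K$ has *finite character* if for every $f\in K^*$ we have $v(f)=0$ for all but finitely many $v\in X$. For $W\subseteq X$ put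
$$O_W=\{f\in K: r(f)\ge 0\text{ for all }r\in W\},\qquad O_\emptyset=K .$$

**Definition (Krull domain).** A domain $R$ with quotient field $K$ is *Krull* if $R=O_X$ for some finite-character set $X$ of normalized valuations of $K$.

For example, a factorial domain is Krull: let $X$ consist of the valuations $v_\pi$ counting the exponent of $\pi$, one for each prime element $\pi$ up to units. Finite character holds because an element has finitely many prime factors. A finite intersection of factorial overrings of $R$ is Krull too, because each of these overrings has quotient field $K$, and the union of finitely many finite-character sets has finite character.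

We recall three textbook facts.

* **Weak approximation.** If $v_1,\dots,v_n$ are distinct normalized valuations of $K$, $a_1,\dots,a_n\in K$ and $N\in\mathbb N$, there is $f\in K$ with $v_j(f-a_j)\ge N$ for all $j$. (Distinct normalized valuations are inequivalent.)
* **Height-one primes.** If $R$ is Krull, then $R_P$ is a DVR for every prime $P$ of height one. The corresponding normalized valuations $v_P$ form a finite-character set, and $R=\bigcap_PR_P$.
* **Minimality.** If $R$ is Krull and $R$ is the intersection of a finite-character family of DVRs of $K$, then every $R_P$, with $P$ of height one, occurs in that family. (See Gilmer, *Multiplicative Ideal Theory*, §43, or Matsumura, *Commutative Ring Theory*, Thm. 12.3. We prove it in Section 9, the only place where it is used.)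

**Theorem A.** Let $R$ be a Krull domain with quotient field $K$. There are PID overrings $S_1,S_2$ of $R$ with $R=S_1\cap S_2$.

**Corollary.** For a domain $R$ the following are equivalent: (1) $R$ is Krull; (2) $R$ is a finite intersection of factorial overrings; (3) $R$ is a finite intersection of PID overrings; (4) $R$ is an intersection of two PID overrings. In particular (a) and (b) both have answer **yes**.

*Proof of the Corollary from Theorem A.* (1)⇒(4) is Theorem A. (4)⇒(3)⇒(2) hold since PIDs are factorial. (2)⇒(1) was just noted. In (b) the two overrings can even be taken to be PIDs. $\square$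

**Theorem B.** Let $R$ be a Krull domain and $\mathcal S$ a finite set of height-one primes of $R$. There are PID overrings $S_0,S_1,S_2,\dots$ of $R$, each an intersection of localizations $R_P$ ($P$ of height one), such that $S_i\cap S_j=R$ for all $i\ne j$, and $S_i\subseteq R_P$ for all $i$ and all $P\in\mathcal S$. If $R$ is not a PID, the $S_i$ are pairwise distinct. "Countably many" cannot be improved in general: if $R$ is a countable Krull domain that is not a PID (e.g. $\mathbb Z[x]$), any family $(S_\lambda)$ of PID overrings with $S_\lambda\cap S_\mu=R$ for all $\lambda\ne\mu$ is countable.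

Two results may be quoted toward the question: a locally factorial Krull domain ($R_x$ factorial for each nonzero nonunit $x$) is an intersection of two factorial overrings, and so is a Krull domain with countable divisor class group. Neither is needed below.

The convention that a field is a PID hides no cheating. If $R$ is a PID, one may take $S_1=S_2=R$. If $R$ is not a PID and $R=S_1\cap S_2$ with both $S_i$ PIDs, then neither is $K$, since otherwise the other would equal $R$.

## 3. Two conditions on a set of valuations that make $O_W$ a PID

The examples of Section 1 suggest what to ask of a set of conditions that we keep: primes should be principal, as fails in $\mathbb Z[\sqrt{-5}]$, and comaximal, as fails in $\mathbb Z[x]$. Let $X$ be a finite-character set of distinct normalized valuations of $K$.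

**Definition (good set).** A subset $W\subseteq X$ is *good in $K$* if

* (G1) for each $p\in W$ there is $f\in K$ with $p(f)=1$ and $q(f)=0$ for all $q\in W\setminus\{p\}$;
* (G2) for all $p\ne q$ in $W$ there is $u\in K$ with $p(u)>0$, $q(1-u)>0$, and $r(u)\ge 0$ for all $r\in W$.

We call such $f$ and $u$ *witnesses* with respect to $W$. Both are nonzero, because $p(f)=1$ and because $q(1-u)>0$ excludes $u=0$. Note that $r(u)\ge 0$ implies $r(1-u)\ge 0$.

For $\mathbb Z[x]$ and the set $W$ of all its prime valuations, (G1) holds, with the prime elements as witnesses, while (G2) fails for $p=v_2$, $q=v_x$: a witness would be a $u\in 2\mathbb Z[x]$ with $1-u\in x\mathbb Z[x]$, so that $u(0)=1$ would be even. For $\mathbb Z[\sqrt{-5}]$ and all its primes, (G2) holds by comaximality and (G1) fails at $\mathfrak p_2$. The empty set is good.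

**Lemma 1.** If $W$ is good in $K$, then $O_W$ is a PID with quotient field $K$.

*Proof.* Put $O=O_W$, and for $p\in W$ let $f_p$ be a witness for (G1). Then $f_p\in O$.

**Factorization.** This step writes every element in terms of the $f_p$. Let $g\in K^*$. By finite character $\prod_{p\in W}f_p^{p(g)}$ is a finite product, and $e=g\prod_pf_p^{-p(g)}$ has $r(e)=r(g)-r(g)=0$ for every $r\in W$. So $e$ is a unit of $O$ and
$$g=e\prod_{p\in W}f_p^{p(g)} .$$
In particular $K$ is the quotient field of $O$.

**The nonzero primes.** We show that they are exactly the ideals $f_pO$. If $g\in O$ and $p(g)>0$, then $g/f_p\in O$; so $f_pO=\{g\in O:p(g)>0\}$, which is a prime ideal. Conversely let $N$ be a nonzero prime of $O$. Take a nonzero element of $N$ and factor it: its exponents are $\ge 0$, and it is not a unit, so $N$ contains some $f_p$. Suppose $N\ne f_pO$. Pick $g\in N\setminus f_pO$; then $p(g)=0$, and by the factorization of $g$ the ideal $N$ contains some $f_q$ with $q(g)>0$, so $q\ne p$. Take $u$ from (G2) for $p,q$. Then $u\in f_pO\subseteq N$ and $1-u\in f_qO\subseteq N$, so $1\in N$, a contradiction.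

**All ideals.** A domain whose primes are all principal is a PID (Kaplansky, *Commutative Rings*, Ex. 1.1.10); here it can also be seen directly. Let $I\ne 0$ be an ideal and $n_p=\min\{p(g):g\in I\}$ for $p\in W$. By finite character almost all $n_p$ are $0$, so $d=\prod_pf_p^{n_p}$ makes sense, and $J=d^{-1}I$ is a nonzero ideal of $O$. For each $p$ some element of $J$ has $p$-value $0$, so $J\not\subseteq f_pO$. Thus $J$ lies in no nonzero prime, hence in no proper ideal, since a maximal ideal containing $J\neq 0$ is a nonzero prime. So $J=O$ and $I=dO$. $\square$

If $X=W\cup W'$ with $W,W'$ both good, then $O_X=O_W\cap O_{W'}$ is an intersection of two PIDs. Theorem A will follow once we show that *every* finite-character set is a union of two good subsets. Finite sets cause no trouble: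

**Lemma 2.** Let $W\subseteq X$ be finite. (α) For $p\in W$ there is $f\in K^*$ with $p(f)=1$ and $q(f)=0$ for $q\in W\setminus\{p\}$. (β) For $p\ne q$ in $W$ there is $u\in K^*$ with $p(u)>0$, $q(1-u)>0$, and $r(u)\ge 0$ for all $r\in W$.

*Proof.* Use weak approximation. (α) Choose $a$ with $p(a)=1$, and then $f$ with $p(f-a)\ge 2$ and $q(f-1)\ge 1$ for the other $q\in W$. (β) Choose $u$ with $q(u-1)\ge 1$ and $r(u)\ge 1$ for all other $r\in W$, including $p$. $\square$

## 4. Colors as omissions, and the countable case

Suppose $f$ comes from Lemma 2 for a finite set $W$ and a place $p\in W$. It behaves perfectly on $W$, and outside $W$ only finitely many places $t$ spoil it by $t(f)\ne 0$. We remedy this by omitting those $t$ from the set of conditions we keep. To omit a place from one set but retain it in the other, give each place a color, and let the $i$-th set omit the places of color $i$. No place is then omitted from two sets.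

Here are three moves of this game for $\mathbb Z[\sqrt{-5}]$, writing a prime for its valuation. First give $\mathfrak p_2$ color $0$. The set that omits color $1$ keeps $\mathfrak p_2$, so there $\mathfrak p_2$ must become principal: choose $f=1+\omega$, with $(f)=\mathfrak p_2\mathfrak p_3$, and give the offender $\mathfrak p_3$ color $1$. The set that omits color $2$ keeps $\mathfrak p_2$ and $\mathfrak p_3$; we need an $f$ with value $1$ at $\mathfrak p_2$ and $0$ at $\mathfrak p_3$. Choose $f=1-\omega$, with $(f)=\mathfrak p_2\mathfrak p_3'$, and give $\mathfrak p_3'$ color $2$.

We need a statement slightly stronger than Theorem A requires. It allows some places, forming a set $Y$, to stay uncolored, any finitely many of which can be added to each good set. The reason will appear in Section 7: in the uncountable case, places colored earlier will play the role of $Y$.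

**Proposition 3.** Let $X$ be a finite-character set of distinct normalized valuations of a field $K$, and let $X=Y\sqcup T$. There is a map $c:T\to\mathbb N$ such that for every $i\in\mathbb N$ and every finite $S\subseteq Y$, the set $\{t\in T:c(t)\ne i\}\cup S$ is good in $K$.

The proof is by induction on $|K|$. In this section $|K|\le\aleph_0$.

**Step 1: count what has to be achieved.** A normalized valuation is nontrivial, so $X=\bigcup_{f\in K^*}\{v\in X:v(f)\ne 0\}$, a countable union of finite sets. Hence $X$ is countable, and so is the set of the following *requirements*:

* $t$, for $t\in T$;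
* $(i,S,p)$, for $i\in\mathbb N$, $S\subseteq Y$ finite, $p\in T\cup S$;
* $(i,S,p,q)$, for $i,S$ as before and $p\ne q$ in $T\cup S$.

If there are none, then $T=Y=\emptyset$ and the empty map works. Otherwise list the requirements as $\rho_0,\rho_1,\dots$, each occurring infinitely often.

**Step 2: color finitely many places at a time.** We construct finite sets $\emptyset=D_0\subseteq D_1\subseteq\cdots\subseteq T$ and maps $c_n:D_n\to\mathbb N$, each extending the previous one. At stage $n$ the set $D_{n+1}$ is obtained as follows.

* If $\rho_n=t$, put $D_{n+1}=D_n\cup\{t\}$, and if $t\notin D_n$ give it color $0$.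
* If $\rho_n=(i,S,p)$, let $W=\{t\in D_n:c_n(t)\ne i\}\cup S$, a finite set. If $p\notin W$, change nothing. If $p\in W$, take $f$ from Lemma 2(α) for $W,p$, and put all $t\in T\setminus D_n$ with $t(f)\ne 0$ (finitely many) into $D_{n+1}$ with color $i$.
* If $\rho_n=(i,S,p,q)$, let $W$ be as before. If $p,q$ are not both in $W$, change nothing. Otherwise take $u$ from Lemma 2(β) for $W,p,q$, and put all $t\in T\setminus D_n$ with $t(u)<0$ (finitely many) into $D_{n+1}$ with color $i$.

Every requirement $t$ occurs, so $c=\bigcup_nc_n$ is defined on all of $T$.

**Step 3: check that the sets are good.** Fix $i$ and a finite $S\subseteq Y$, and let $W_\infty=\{t\in T:c(t)\ne i\}\cup S$. Let $p\in W_\infty$. If $p\in S$, then $p$ lies in the set $W$ of every stage with this $i$ and $S$. If $p\in T$, then $p\in D_n$ for all large $n$, with color $c(p)\ne i$, so again $p\in W$ at all late stages. Since $(i,S,p)$ occurs infinitely often, there is a stage $n$ with $\rho_n=(i,S,p)$ and $p\in W$. For the $f$ chosen there, $p(f)=1$. Let $r\in W_\infty\setminus\{p\}$. If $r\in S$ or $r\in D_n$, then $r\in W$, so $r(f)=0$. If $r\in T\setminus D_n$ and $r(f)\ne 0$, then $r$ received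 color $i$ at this stage, contradicting $r\in W_\infty$; so $r(f)=0$. This is (G1).

For (G2) let $p\ne q$ be in $W_\infty$. In the same way there is a stage $n$ with $\rho_n=(i,S,p,q)$ and $p,q\in W$. The $u$ chosen there satisfies $p(u)>0$, $q(1-u)>0$ and $r(u)\ge 0$ for $r\in W$. If $r\in W_\infty\setminus W$, then $r\in T\setminus D_n$, and $r(u)<0$ would have given $r$ color $i$; so $r(u)\ge 0$. This proves Proposition 3 for $|K|\le\aleph_0$.

## 5. Uncountable fields: why the construction cannot simply be continued

The first thing to try is to run the same construction transfinitely. It stops at stage $\omega$. There the set of already colored places may be infinite, and Lemma 2 is about *finite* sets $W$. For infinite $W$ its conclusion can be false: if in $\mathbb Z[\sqrt{-5}]$ every prime other than $\mathfrak p_2$ had already been given color $0$, then for $i=1$ and $p=\mathfrak p_2$ we would need an $f$ with value $1$ at $\mathfrak p_2$ and $0$ at all other primes, that is, a generator of $\mathfrak p_2$.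

The remedy is to work with small subfields $F\subseteq K$. A valuation $r$ that is trivial on $F$ has value $0$ on all of $F^*$. So a witness taken from $F$ is automatically harmless at every place that $F$ does not see. We exhaust $K$ by an increasing chain of smaller fields $F_\alpha$, color at step $\alpha$ the places that first become visible on $F_\alpha$, and use the proposition for $F_\alpha$ (induction on cardinality) to choose those colors all at once.

Two difficulties remain. First, valuations of $K$ may behave badly when restricted to a subfield; Section 6 deals with this. Second, the proposition for $F_\alpha$ controls the new places together with only *finitely many* old ones, while the sets we want contain possibly infinitely many old places. Section 7 deals with this.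

## 6. Subfields on which distinct valuations stay distinct and normalized

From here on $|K|=\kappa>\aleph_0$, and Proposition 3 is assumed for all fields of cardinality $<\kappa$. Let $X=Y\sqcup T$ be as in the proposition.

A small example of bad restrictions: in $\mathbb Q(i)$, the valuations at $2+i$ and $2-i$ both restrict to the $5$-adic valuation of $\mathbb Q$, so they become equal; the valuation at $1+i$ takes the value $2$ on $2$, and only even values on $\mathbb Q^*$, so its restriction is not normalized. The following definition excludes both phenomena.

By Lemma 2(α), for each nonempty finite $S\subseteq X$ and $p\in S$ we can fix $g_{S,p}\in K$ with $p(g_{S,p})=1$ and $q(g_{S,p})=0$ for $q\in S\setminus\{p\}$. For a subfield $F$ put $X_F=\{v\in X:v|_F\text{ is nontrivial}\}$.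

**Definition (closed subfield).** A subfield $F\subseteq K$ is *closed* if $g_{S,p}\in F$ whenever $p\in S\subseteq X_F$ with $S$ finite.

In the example, if $X$ contains the valuations at $2\pm i$, then $\mathbb Q$ is not closed in $\mathbb Q(i)$: it sees both valuations but contains no element with value $1$ at one and $0$ at the other.

**Step 1: closed subfields restrict well.** Let $F$ be closed. For $v\in X_F$ the element $g_{\{v\},v}\in F$ has value $1$, so $v|_F$ is normalized. For $v\ne w$ in $X_F$ the element $g_{\{v,w\},v}\in F$ has $v$-value $1$ and $w$-value $0$, so $v|_F\ne w|_F$. Finite character is inherited. We therefore identify $v\in X_F$ with $v|_F$, and $X_F$ becomes a finite-character set of distinct normalized valuations of $F$. If $v\in X\setminus X_F$, then $v(f)=0$ for all $f\in F^*$.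

**Step 2: there are enough of them.** We show that each infinite $E\subseteq K$ lies in a closed subfield of cardinality $|E|$. For an infinite subfield $F$ we have $X_F=\bigcup_{f\in F^*}\{v\in X:v(f)\ne 0\}$, a union of $|F|$ finite sets, so $|X_F|\le|F|$. Let $F_0$ be the subfield generated by $E$, and let $F_{n+1}$ be generated by $F_n$ and all $g_{S,p}$ with $p\in S\subseteq X_{F_n}$, $S$ finite. Since $X_{F_n}$ has at most $|F_n|$ finite subsets, $|F_{n+1}|=|F_n|=|E|$. Put $F=\bigcup_nF_n$; then $|F|=|E|$. If $S\subseteq X_F$ is finite and $p\in S$, then each element of $S$ is nontrivial on some $F_n$, so $S\subseteq X_{F_n}$ for some $n$, and $g_{S,p}\in F_{n+1}\subseteq F$. So $F$ is closed.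

## 7. A chain of subfields, and gluing infinitely many old places to the new ones

**Step 1: build the chain and list the new places.** Write $K=\{a_\alpha:\alpha<\kappa\}$. Recursively choose closed subfields $F_\alpha$ $(\alpha<\kappa)$ with
$$F_\alpha\supseteq\{a_\alpha\}\cup\bigcup_{\beta<\alpha}F_\beta,\qquad |F_\alpha|\le|\alpha|+\aleph_0<\kappa .$$
This is possible: the set on the right of the inclusion has cardinality at most $|\alpha|+\aleph_0$; enlarge it by a countably infinite subset of $K$ and apply Step 2 of Section 6. Put
$$X_\alpha=X_{F_\alpha},\qquad X_{<\alpha}=\bigcup_{\beta<\alpha}X_\beta,\qquad T_\alpha=T\cap(X_\alpha\setminus X_{<\alpha}).$$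
The $F_\alpha$ increase, so the $X_\alpha$ do. Since $K=\bigcup_\alpha F_\alpha$, every $v\in X$ is nontrivial on some $F_\alpha$. Hence $X=\bigcup_\alpha X_\alpha$ and $T=\bigsqcup_\alpha T_\alpha$. Every finite subset of $X$ lies in one $X_\alpha$, and every nonempty finite subset of $X_{<\alpha}$ lies in one $X_\beta$ with $\beta<\alpha$.

**Step 2: color the new places using the induction hypothesis.** Apply Proposition 3 to the field $F_\alpha$ and the partition $X_\alpha=(X_\alpha\setminus T_\alpha)\sqcup T_\alpha$. Here the old places of $T$ sit on the uncolored side, together with $Y\cap X_\alpha$. We get $c_\alpha:T_\alpha\to\mathbb N$ such that for all $i$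
$$\text{for every finite }S_1\subseteq X_\alpha\setminus T_\alpha,\ \text{ the set }\{t\in T_\alpha:c_\alpha(t)\ne i\}\cup S_1\ \text{ is good in }F_\alpha. \tag{1}$$
Let $c=\bigcup_\alpha c_\alpha:T\to\mathbb N$. This is the coloring we claim works. Fix $i$ and put
$$A=\{t\in T:c(t)\ne i\},\quad A_\alpha=A\cap X_\alpha,\quad A_{<\alpha}=A\cap X_{<\alpha},\quad A^\alpha=A\cap T_\alpha .$$
Then $A_\alpha=A_{<\alpha}\sqcup A^\alpha$, and $A^\alpha$ is the set $\{t\in T_\alpha: c_\alpha(t)\ne i\}$ of (1).

**Claim $(C_\alpha)$.** For every finite $S\subseteq Y\cap X_\alpha$, the set $A_\alpha\cup S$ is good in $F_\alpha$.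

**Step 3: the claim for all $\alpha<\kappa$ implies the proposition.** Let $S\subseteq Y$ be finite and $p,q\in A\cup S$. Choose $\alpha$ with $S\cup\{p,q\}\subseteq X_\alpha$, so that $p,q\in A_\alpha\cup S$. By $(C_\alpha)$ there are witnesses $f,u\in F_\alpha$ for (G1) at $p$ and, if $p\ne q$, for (G2) at $p,q$, with respect to $A_\alpha\cup S$. An $r\in A\setminus A_\alpha$ is not in $X_\alpha$, so it is trivial on $F_\alpha$: $r(f)=0$ and $r(u)=0$. Hence $f,u$ are witnesses with respect to $A\cup S$, which is therefore good in $K$.

It remains to prove $(C_\alpha)$, by induction on $\alpha$. Assume $(C_\beta)$ for all $\beta<\alpha$. Let $S\subseteq Y\cap X_\alpha$ be finite, and put $W=A_\alpha\cup S$ and $S'=S\cap X_{<\alpha}$.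

**Step 4: old places come with witnesses that are valid on all of $W$.** We show the following.

$$\begin{aligned}&\text{If }E\subseteq A_{<\alpha}\text{ is finite and nonempty, there is }\beta<\alpha\text{ with }E\cup S'\subseteq X_\beta.\text{ Then } A_\beta\cup S'\\ &\text{is good in }F_\beta,\ E\subseteq A_\beta,\text{ and any witness in }F_\beta\text{ for (G1) or (G2) with respect to}\\ &A_\beta\cup S'\text{ is also a witness with respect to }W.\end{aligned}\tag{2}$$

The index $\beta$ exists because $E\cup S'$ is a nonempty finite subset of $X_{<\alpha}$. Goodness is $(C_\beta)$, applied to $S'\subseteq Y\cap X_\beta$. For the last statement let $r\in W\setminus(A_\beta\cup S')$. Either $r\in A\setminus X_\beta$, or $r\in S\setminus X_{<\alpha}$. In both cases $r\notin X_\beta$, so $r$ is trivial on $F_\beta$ and imposes nothing on a witness from $F_\beta$.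

**Step 5: (G1) for $W$, by correcting at finitely many old places.** Let $p\in W$. The finite set $S_1=S\cup(\{p\}\setminus A^\alpha)$ is contained in $X_\alpha\setminus T_\alpha$: elements of $S$ lie in $Y$, and if $p\notin A^\alpha$ then $p$ lies in $S$ or in $A_{<\alpha}\subseteq X_{<\alpha}$. By (1) there is $g\in F_\alpha$ with $p(g)=1$ and $q(g)=0$ for all $q\in(A^\alpha\cup S_1)\setminus\{p\}$. So $g$ can be wrong only at the places in
$$E=\{r\in A_{<\alpha}\setminus\{p\}:r(g)\ne 0\},$$
a finite set. If $E=\emptyset$, then $g$ is as required. Otherwise, by (2), for each $r\in E$ there is $f_r\in F_\alpha$ with $r(f_r)=1$ and value $0$ at all elements of $W\setminus\{r\}$. Put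
$$f=g\prod_{r\in E}f_r^{-r(g)}\in F_\alpha .$$
Since $p\notin E$, $p(f)=p(g)=1$. If $q\in E$, then $q(f)=q(g)-q(g)=0$. If $q\in W\setminus(E\cup\{p\})$, then $q(g)=0$ and all $f_r$ have $q$-value $0$, so $q(f)=0$. This is (G1) for $W$.

**Step 6: what (G2) asks for, and where the same correction falls short.** Let $O=\{f\in F_\alpha:r(f)\ge 0\ \forall r\in W\}$ and $m_r=\{f\in O:r(f)>0\}$ for $r\in W$. By Step 5 choose, for each $r\in W$, some $f_r\in F_\alpha$ with $r(f_r)=1$ and value $0$ on $W\setminus\{r\}$. Then $m_r=f_rO$. If $m_p+m_q=O$, then $1=u+u'$ with $u\in m_p$, $u'\in m_q$, and this $u$ is a witness for (G2) at $p,q$. So we must show $m_p+m_q=O$ for all $p\ne q$ in $W$. For two old places this is known: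
$$\text{if }r\ne r'\text{ are in }A_{<\alpha},\ \text{ then } m_r+m_{r'}=O. \tag{3}$$
Indeed, (2) with $E=\{r,r'\}$ gives a (G2) witness $u$ for $r,r'$ with respect to $W$, and $u\in m_r$, $1-u\in m_{r'}$.

For general $p,q$, property (1) supplies a $u$ that may have poles at finitely many old places. Clearing these poles by multiplication, as in Step 5, turns the identity $u+(1-u)=1$ into $\pi u+\pi(1-u)=\pi$. So we get $\pi$ in $m_p+m_q$, and not $1$. But $\pi$ is a product of the elements $f_r$ for *old* places $r$, and this carries information: an ideal that obstructs $m_p+m_q=O$ must contain some old $m_r$.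

**Step 7: an obstruction contains an old place.** We show:
$$\begin{aligned}&\text{If }p\ne q\text{ are in }W\text{ and }N\text{ is a maximal ideal of }O\text{ containing }m_p+m_q,\\ &\text{then }m_r\subseteq N\text{ for some }r\in A_{<\alpha}\setminus\{p,q\}.\end{aligned}\tag{4}$$
Apply (1) with the finite set $S_1=S\cup(\{p,q\}\setminus A^\alpha)\subseteq X_\alpha\setminus T_\alpha$ (the inclusion is checked as in Step 5). There is $u\in F_\alpha$ with $p(u)>0$, $q(1-u)>0$, and $r(u)\ge 0$ for all $r\in A^\alpha\cup S\cup\{p,q\}$. Hence $E=\{r\in W:r(u)<0\}$ is a finite subset of $A_{<\alpha}\setminus\{p,q\}$. Put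
$$\pi=\prod_{r\in E}f_r^{-r(u)}\in O .$$
For $r\in E$ we have $r(u)<0=r(1)$, so $r(1-u)=r(u)$, and $r(\pi u)=r(\pi(1-u))=0$. For $r\in W\setminus E$ we have $r(\pi)=0$, $r(u)\ge 0$ and $r(1-u)\ge 0$. So $\pi u,\pi(1-u)\in O$. Since $p,q\notin E$, we get $p(\pi u)=p(u)>0$ and $q(\pi(1-u))=q(1-u)>0$; that is, $\pi u\in m_p$ and $\pi(1-u)\in m_q$. Adding, $\pi\in m_p+m_q\subseteq N$. Since $N$ is proper, $\pi\ne 1$, so $E\ne\emptyset$. Since $N$ is prime, $f_r\in N$ for some $r\in E$, hence $m_r=f_rO\subseteq N$.

**Step 8: apply (4) twice.** Suppose $m_p+m_q\ne O$ for some $p\ne q$ in $W$, and let $N\supseteq m_p+m_q$ be a maximal ideal. By (4) there is $r_1\in A_{<\alpha}\setminus\{p,q\}$ with $m_{r_1}\subseteq N$. Now $p\ne r_1$ and $m_p+m_{r_1}\subseteq N$, so (4) applies to the pair $p,r_1$ and gives $r_2\in A_{<\alpha}\setminus\{p,r_1\}$ with $m_{r_2}\subseteq N$. Then $r_1\ne r_2$ are both old and $m_{r_1}+m_{r_2}\subseteq N$, contradicting (3). So $m_p+m_q=O$, which is (G2) for $W$.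

The case $\alpha=0$ is included: then $A_{<0}=\emptyset$, so $E=\emptyset$ in Step 5, and (4) says that no such $N$ exists. This proves $(C_\alpha)$ for all $\alpha<\kappa$, and with Step 3 it proves Proposition 3. $\square$

## 8. Every Krull domain is an intersection of two PIDs

*Proof of Theorem A.* Let $X$ be a finite-character set of distinct normalized valuations of $K$ with $R=O_X$. Apply Proposition 3 with $Y=\emptyset$, $T=X$ to get $c:X\to\mathbb N$. Put $W_i=\{v\in X:c(v)\ne i\}$, $S_1=O_{W_0}$ and $S_2=O_{W_1}$. Both contain $R$, since $W_0,W_1\subseteq X$. By Proposition 3 (with $S=\emptyset$) the sets $W_0,W_1$ are good, so by Lemma 1 both rings are PIDs. No $v$ has both colors $0$ and $1$, so $W_0\cup W_1=X$ and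
$$S_1\cap S_2=O_{W_0\cup W_1}=O_X=R. \qquad\square$$

With the Corollary in Section 2, the answer to both (a) and (b) is yes. The number two is best possible: a Krull domain that is not a PID, such as $\mathbb Z[x]$, is not an intersection of one PID overring. By the Corollary the domains representable as intersections of two PID overrings are exactly the Krull domains.

## 9. Countably many PIDs with pairwise intersection $R$, and no more in general

*Proof of Theorem B, existence.* Take $X=\{v_P\}$, the valuations of the localizations $R_P$ at the height-one primes $P$ of $R$; this is a finite-character set with $O_X=R$. Let $Y=\{v_P:P\in\mathcal S\}$, $T=X\setminus Y$, and let $c$ come from Proposition 3. This time we add all of $Y$ to every set, which is allowed because $Y$ is finite: put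
$$W_i=\{t\in T:c(t)\ne i\}\cup Y,\qquad S_i=O_{W_i}=\bigcap_{v_P\in W_i}R_P .$$
By Proposition 3 and Lemma 1 each $S_i$ is a PID overring of $R$. For $i\ne j$ we have $W_i\cup W_j=X$, so $S_i\cap S_j=R$. Since $Y\subseteq W_i$, $S_i\subseteq R_P$ for all $P\in\mathcal S$. If $S_i=S_j$ for some $i\ne j$, then $R=S_i\cap S_j=S_i$ is a PID. So if $R$ is not a PID, the $S_i$ are pairwise distinct.

*Proof of Theorem B, optimality.* Let $R$ be a countable Krull domain which is not a PID, and let $(S_\lambda)$ be PID overrings with $S_\lambda\cap S_\mu=R$ for all $\lambda\ne\mu$. If there is only one index, there is nothing to prove; so assume there are at least two.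

**Step 1: attach to each $S_\lambda$ the set of conditions it drops.** Put
$$Z_\lambda=\{P\text{ of height one}:S_\lambda\not\subseteq R_P\}.$$

**Step 2: these sets are pairwise disjoint.** Let $\lambda\ne\mu$. A PID overring of $R$ has quotient field $K$ and is the intersection of its localizations at its nonzero primes; these are DVRs of $K$ and form a finite-character family (an empty one if the overring is $K$). So $R=S_\lambda\cap S_\mu$ is the intersection of the finite-character family $\mathcal F$ of all localizations of $S_\lambda$ and of $S_\mu$ at their nonzero primes. By minimality (Section 2) each $R_P$ belongs to $\mathcal F$, so $R_P\supseteq S_\lambda$ or $R_P\supseteq S_\mu$. Hence $P\notin Z_\lambda$ or $P\notin Z_\mu$.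

Here is the proof of minimality. Let $\mathcal F$ be a finite-character family of DVRs of $K$ with intersection $R$, and let $P$ have height one. We claim that $R_P=\bigcap_{V\in\mathcal F}VR_P$. The inclusion $\subseteq$ is clear. Let $0\ne x\in\bigcap_VVR_P$. Only finitely many $V\in\mathcal F$ do not contain $x$. For each of them a common denominator gives $s_V\in R\setminus P$ with $s_Vx\in V$. Let $s\in R\setminus P$ be the product of these $s_V$. Since $R\subseteq V$ for all $V\in\mathcal F$, we get $sx\in V$ for all $V\in\mathcal F$, that is, $sx\in R$ and $x\in R_P$. Now each $VR_P$ is a ring between $V$ and $K$, so it is $V$ or $K$, because $V$ is a DVR. Not all are $K$, since $R_P\ne K$. So $VR_P=V$ for some $V$, which means $R_P\subseteq V\subsetneq K$. As $R_P$ is a DVR, there is no ring strictly between it and $K$, and $R_P=V\in\mathcal F$.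

**Step 3: they are nonempty.** If $Z_\lambda=\emptyset$, then $S_\lambda\subseteq\bigcap_PR_P=R$, so $R=S_\lambda$ is a PID, a contradiction.

**Step 4: count.** Every height-one prime $P$ contains some nonzero $f\in R$, and then $v_P(f)>0$. By finite character only finitely many $P$ belong to a given $f$, and $R$ is countable; so $R$ has countably many height-one primes. The $Z_\lambda$ are nonempty pairwise disjoint subsets of this countable set, so there are countably many indices $\lambda$. $\square$
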